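# Covering edge-colored complete graphs by monochromatic cycles

## Guessing that $r$ colors need only $r$ cycles

Color each edge of the complete graph $K_n$ with one of $r$ colors. We want to cover all the vertices by few monochromatic cycles. The cycles may overlap and may have different colors. How many do we need?

**Conventions.** An *$r$-edge-colored complete graph* is a $K_n$ whose edges are each assigned one of $r\ge 1$ colors. A *monochromatic cycle* is a cycle all of whose edges have the same color. The empty graph, a single vertex and a single edge also count as monochromatic cycles. A collection of subgraphs *covers* $K_n$ if every vertex lies in at least one of them. Since the empty graph counts as a cycle, "covered by $r$ cycles" is the same as "covered by at most $r$ cycles".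

The natural guess is that one cycle per color is enough.

**Conjecture.** Every $r$-edge-colored complete graph can be covered by $r$ (not necessarily disjoint) monochromatic cycles.

The problem is posed in the slides "Partitioning 3-coloured complete graphs into three monochromatic paths" (https://alexeypokrovskiy.com/Slides/CyclesPresentation.pdf). We test it by hand.

*One color.* $K_n$ has a Hamiltonian cycle (by the convention, also for $n\le 2$), so one cycle is enough.

*At most $2r$ vertices.* Pair up the vertices. Each pair is an edge, hence a monochromatic cycle, and there are at most $r$ pairs (a leftover vertex counts as a cycle by itself).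

*Exactly $2r+1$ vertices.* Pairing would give $r+1$ cycles, so we need one longer cycle. The graph $K_{2r+1}$ has $r(2r+1)$ edges. If every color class were a forest, there would be at most $r\cdot 2r$ edges, which is too few. So some color contains a cycle on $k\ge 3$ vertices. The other $2r+1-k\le 2r-2$ vertices can be paired up into at most $r-1$ edges and single vertices, and the total is at most $r$.

*Two colors.* The guess holds for every $n$: Bessy and Thomassé (J. Combin. Theory Ser. B 100 (2010)) partition any 2-colored complete graph into two monochromatic cycles.

*The number $r$ cannot be lowered.* We recall that $K_{2r}$ decomposes into $r$ Hamiltonian paths. Take $\mathbb Z_{2r}$ as vertex set, and for $i=0,\dots,r-1$ let $P_i$ be the zigzag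
$$i,\ i+1,\ i-1,\ i+2,\ i-2,\ \dots,\ i+(r-1),\ i-(r-1),\ i+r .$$
It visits every vertex once. Its steps $i-k\to i+k+1$ ($0\le k\le r-1$) have endpoint sum $2i+1$, and its steps $i+k\to i-k$ ($1\le k\le r-1$) have endpoint sum $2i$. Modulo $2r$ there are exactly $r$ pairs of distinct elements with sum $2i+1$, and exactly $r-1$ with sum $2i$ (the solutions of $2x=2i$, namely $x=i$ and $x=i+r$, are excluded). So $P_i$ consists of exactly the edges whose sum is $2i$ or $2i+1$, and $P_0,\dots,P_{r-1}$ partition the edges. Give each path its own color. Then no monochromatic cycle has more than two vertices, and $2r$ vertices need $r$ cycles.

So far the guess looks right. Nevertheless it is false.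

**Theorem 1.** Let $q\ge4$ be the order of an affine plane (for instance any prime power $q\ge 4$), and let $r=q+1$. There is an $r$-edge-coloring of $K_{q^2+q}$ whose vertices cannot be covered by $r$ monochromatic cycles. Exactly $r+1$ monochromatic cycles suffice for this coloring. Hence the conjecture fails for infinitely many $r$: $r=5,6,8,9,10,12,14,17,\dots$

The smallest counterexample that this gives has $5$ colors and $20$ vertices. The individual values of $r\geq 3$ not covered by the theorem, such as $r=3,4,7$, are not settled here.

A fractional form of the guess, on the other hand, is true, and it cannot be improved.

**Theorem 2.** For every $r\ge1$ and every $r$-edge-colored $K_n$ there are weights $x_C\ge0$ on the monochromatic cycles with $\sum_{C\ni v}x_C\ge1$ for every vertex $v$ and $\sum_C x_C\le r$. For every $r$ there is a coloring in which no smaller total weight suffices.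

We prove Theorem 2 first. It is what a sensible first attack on the conjecture yields, and it shows what kind of obstruction a counterexample has to use.

## Linear programming duality proves the fractional version

Weights as in Theorem 2 form a *fractional cover*. A cover by $k$ cycles is a fractional cover with weights $0$ and $1$ and total at most $k$. The smallest total weight is the value of a linear program, and linear programs come with a dual.

**Duality.** Consider
$$\min\Big\{\sum_C x_C:\ x\ge0,\ \sum_{C\ni v}x_C\ge1\ \ \forall v\Big\},\qquad \max\Big\{\sum_v y_v:\ y\ge0,\ \sum_{v\in C}y_v\le1\ \ \forall C\Big\},$$
where $C$ runs over the finitely many non-empty monochromatic cycles. Both programs are feasible (single vertices cover; $y=0$ is allowed), so by the strong duality theorem both optima exist and are equal. The easy inequality is worth seeing. For feasible $x,y$,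
$$\sum_C x_C\ \ge\ \sum_C x_C\sum_{v\in C}y_v\ =\ \sum_v y_v\sum_{C\ni v}x_C\ \ge\ \sum_v y_v .$$

*Example.* Color the three edges of $K_3$ with three different colors. Every monochromatic cycle has at most two vertices. Weight $\frac12$ on each edge is a fractional cover of total $\frac32$, and $y\equiv\frac12$ shows that this is optimal. An actual cover needs $2$ cycles. So the fractional optimum can be smaller than the integral one.

**Blocks.** A *block* of a graph $G$ is a maximal connected subgraph that has no cut vertex of its own. A block with at least one edge is either a single edge or a 2-connected graph on at least 3 vertices. Every edge lies in exactly one block, and all edges of a cycle of length at least $3$ lie in the same block.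

*Example.* A triangle with one pendant edge has two blocks, the triangle and the edge. Here $\sum_B(|V(B)|-1)=2+1=3$, which is one less than the number of vertices.

We use one published theorem.

**Bondy–Fan theorem** (J. A. Bondy and G. Fan, *Cycles in weighted graphs*, Combinatorica 11 (1991) 191–205). Every 2-edge-connected graph on $n$ vertices with non-negative edge weights $w$ contains a cycle of weight at least $2w(G)/(n-1)$, where $w(G)$ is the sum of all weights.

**Proof of Theorem 2.** If $n=1$, put weight $1\le r$ on the single vertex. Let $n\ge2$.

**Step 1: pass to the dual.** The purpose is to turn the search for a good $x$ into an inequality. By duality it suffices to show that if $y_v\ge0$ satisfy $y(C):=\sum_{v\in C}y_v\le1$ for every monochromatic cycle $C$, then $Y:=\sum_v y_v\le r$.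

**Step 2: bound the weight inside one block.** The purpose is to turn the hypothesis on cycles into a bound on edges. Let $G_i$ be the graph of color $i$ and $B$ a block of $G_i$ with at least one edge. We claim
$$\sum_{uv\in E(B)}(y_u+y_v)\le|V(B)|-1. \tag{1}$$
If $B$ is a single edge $uv$, this says $y_u+y_v\le1$, which holds because an edge is a monochromatic cycle. Otherwise $B$ is 2-connected on at least 3 vertices. Then it has no bridge: if $uv$ were a bridge, then, as there is a third vertex, the side of $u$ or the side of $v$ would contain another vertex, and $u$ or $v$ respectively would be a cut vertex. So $B$ is 2-edge-connected. Put $w(uv)=\frac12(y_u+y_v)$. In a cycle $C\subseteq B$ every vertex lies on two edges of $C$, so the weight of $C$ is exactly $y(C)\le1$. The Bondy–Fan theorem gives a cycle of weight at least $2w(B)/(|V(B)|-1)$, hence $2w(B)\le|V(B)|-1$. Since $2w(B)=\sum_{uv\in E(B)}(y_u+y_v)$, this is (1).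

**Step 3: bound the sum over the blocks of one color.** The purpose is to see that each color contributes at most $n-1$. Choose a spanning tree in each block of $G_i$ that has an edge. The union of these trees contains no cycle, because a cycle would lie within one block, where the chosen edges form a tree. So the union is a forest on at most $n$ vertices, and counting its edges gives $\sum_B(|V(B)|-1)\le n-1$.

**Step 4: add up.** The purpose is to compare with all of $K_n$. Every edge of $K_n$ lies in exactly one block of exactly one color, and every vertex lies on $n-1$ edges. Summing (1) over all blocks of all colors gives
$$(n-1)Y=\sum_{uv\in E(K_n)}(y_u+y_v)\le r(n-1),$$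
so $Y\le r$.

**Step 5: sharpness.** The purpose is to exhibit, for each $r$, a coloring that forces total weight $r$. Take the zigzag coloring of $K_{2r}$. Every monochromatic cycle has at most $2$ vertices, so $y\equiv\frac12$ is dual feasible with total $r$. By the easy half of duality, every fractional cover has total weight at least $r$. $\blacksquare$

The attack stops at this point. The theorem produces some weights $x_C$ of total at most $r$, and nothing in the argument makes them integers; already in the three-colored triangle the two optima differ. It also tells us how a counterexample must look. No weighting of the vertices can certify it, since a dual solution never has total more than $r$. Theorem 1 is purely an integrality phenomenon, and its proof needs a finer count than a linear one.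

## Affine planes and the number of directions of a point set

We need a structure that has economical fractional covers and no economical integral ones. Covering the lines of a plane by points is of this kind.

**Affine planes.** An *affine plane* is a set of points with a family of subsets, called lines, such that any two points lie on exactly one line; for a line $\ell$ and a point $p\notin\ell$ there is exactly one line through $p$ disjoint from $\ell$; and there are three points not on a common line. Two lines are *parallel* if they are equal or disjoint. A finite affine plane has an *order* $q\ge2$, and the following textbook facts hold. There are $q^2$ points and $q^2+q$ lines, and each line has $q$ points. The lines fall into $q+1$ parallel classes ("directions") of $q$ lines. Each class partitions the points, so each point lies on exactly one line of each direction, and on $q+1$ lines in all. Non-parallel lines meet in exactly one point.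

*Examples.* For a prime power $q$, the points of $\mathbb F_q^2$ with the lines $y=mx+c$ and $x=c$ form an affine plane of order $q$; the directions are the slopes $m\in\mathbb F_q$ and the vertical one. For $q=2$ it has four points, and the lines are the six pairs of points, in three directions of two disjoint pairs each.

For a set $A$ of $a$ points let $N_j$ be the number of pairs of points of $A$ that lie on a common line of direction $j$. Any two points lie on exactly one line, and this line has exactly one direction. Therefore
$$\sum_{j=1}^{q+1}N_j=\binom a2. \tag{2}$$

This identity is our main counting tool. Here is a first use.

*For $q\ge3$, no set of $q+1$ points meets all lines.* Suppose $A$ does, with $|A|=q+1$. In each direction the $q$ disjoint lines contain the $q+1$ points, at least one each. So exactly one line contains two points of $A$, and $N_j=1$. By (2), $\binom{q+1}2=q+1$, so $q=2$. (For $q=2$ three points do meet all six lines, since a pair of points cannot avoid three of the four points.)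

The reason is worth saying in words. A small set that meets every line must be spread very evenly in each direction, and then it has too few pairs on common lines. Note that (2) is quadratic in $a$.

## Coloring the lines with $q+1$ colors

Let the vertices be the lines of an affine plane of order $q$, so there are $q^2+q$ of them. For a point $p$ let $L_p$ be the set of the $q+1$ lines through $p$. We would like the monochromatic cycles to be confined to the sets $L_p$. Then a cover by few cycles would be a small set of points meeting all lines. One color per point would achieve this, but it uses $q^2$ colors, and we only have $q+1$.

**Sharing colors.** Fix a point $o$. Let $m_1,\dots,m_{q+1}$ be the lines through $o$, with $m_j$ of direction $j$. Every point $p\ne o$ lies on exactly one $m_i$. Give all pairs of lines that meet in a point of $m_i\setminus\{o\}$ the color $i$. For two different points $p,p'$ of $m_i\setminus\{o\}$ the cliques on $L_p$ and $L_{p'}$ get the same color. They share only the vertex $m_i$, since $m_i$ is the only line through both points. So color $i$ contains $q-1$ cliques glued together at the single vertex $m_i$, and a cycle cannot pass through $m_i$ twice. Thus the cycles stay inside one clique, although the colors are shared.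

Write
$$M=\{m_1,\dots,m_{q+1}\},\qquad H_j=\{\text{lines parallel to }m_j\text{ and different from }m_j\},\qquad |H_j|=q-1 .$$
The vertex set is the disjoint union $V=M\cup H_1\cup\dots\cup H_{q+1}$. Three kinds of pairs are still uncolored: pairs inside an $H_j$, pairs $m_jx$ with $x\in H_j$, and pairs inside $M$.

**The first completion, and why it fails.** The obvious choice is to give two parallel lines of direction $j$ the color $j$. But then each parallel class is a monochromatic clique, and the $q+1$ parallel classes cover everything with $q+1$ cycles, whatever we do inside $M$.

So we look for all the cheap covers that need to be destroyed. Keep color $j$ inside $H_j$ (no line of $H_j$ lies in any $L_p$ with $p\in m_j$, so this clique does not touch the cliques of color $j$ that we already have). Three covers suggest themselves.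

1. *Parallel classes.* One cycle for each class $\{m_j\}\cup H_j$.
2. *All points of a line $\ell\in H_j$.* The $q$ cliques $L_p$, $p\in\ell$, cover $\ell$ and all lines not parallel to $\ell$. There remain $m_j$ and the $q-2$ lines of $H_j\setminus\{\ell\}$, with one cycle left for them.
3. *All points of $m_j$ except $o$.* The $q-1$ cliques $L_p$, $p\in m_j\setminus\{o\}$, cover $m_j$ and all $H_k$ with $k\ne j$. One cycle covers $H_j$. There remain the $q$ vertices $m_k$, $k\ne j$, with one cycle left for them.

To stop covers 1 and 2 we separate $m_j$ from $H_j$: no monochromatic cycle inside a parallel class should contain $m_j$ and two lines of $H_j$. To stop cover 3, no monochromatic cycle inside $M$ may have $q$ or more vertices.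

*Why $q\ge4$.* If $q=3$, cover 2 leaves $m_j$ and just one line of $H_j$, and any edge is a monochromatic cycle. So for $q=3$ every 4-coloring in which the pairs meeting outside $o$ are colored as above is covered by $3+1=4$ cycles, no matter how we color the rest.

*Separating $m_j$ from $H_j$.* Let the $q-1$ edges from $m_j$ to $H_j$ have $q-1$ different colors. Repeating a color would be dangerous. Suppose $m_jx$ and $m_jx'$ both have color $i$, with $x\neq x'$ in $H_j$. If $i=j$, then these two edges and the clique $H_j$ give one cycle through the whole parallel class. If $i\ne j$, let $x$ and $x'$ meet $m_i$ in $p$ and $p'$. These are different points, and both differ from $o$. In color $i$ we can start at $m_j$, go to $x$, run through all of $L_p$ ending at $m_i$, run from there through all of $L_{p'}$ ending at $x'$, and return to $m_j$, which is in neither set. This is one cycle that does the work of two.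

*The color budget.* The edges from $m_j$ to $H_j$ use the $q-1$ colors $3,\dots,q+1$. Colors $1,2$ are left for the pairs inside $M$. This keeps the two kinds of special edges in different colors. We therefore need a coloring of the complete graph on $M$ with two colors and only short monochromatic cycles.

**The coloring $\chi$ of pairs in $M$.** We want colors $1,2$ such that
$$\text{every monochromatic cycle of }\chi\text{ (edges included) has at most }q-1\text{ vertices.} \tag{3}$$

- If $q\ge5$, edges that meet $\{m_1,m_2\}$ get color 1 and all other edges get color 2. Every edge of a color-1 cycle of length at least $3$ meets $\{m_1,m_2\}$, and each of these two vertices lies on two edges of the cycle, so the cycle has length at most $4\le q-1$. Color-2 cycles lie in the $q-1$ vertices $m_3,\dots,m_{q+1}$.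
- If $q=4$, color 1 is $\{m_1m_2,\ m_2m_3,\ m_1m_3,\ m_1m_4,\ m_2m_5\}$ and color 2 is the complement $\{m_3m_4,\ m_4m_5,\ m_3m_5,\ m_1m_5,\ m_2m_4\}$. Each is a triangle with two pendant edges, so every monochromatic cycle has at most $3=q-1$ vertices.

A single edge has $2\le q-1$ vertices, so (3) holds in both cases.

**The coloring, with colors $1,\dots,q+1$.** Let $q\ge 4$. For each $j$ fix a bijection $\beta_j:H_j\to\{3,4,\dots,q+1\}$. Let $\ell\ne\ell'$ be two lines.

- (a) If they meet in a point $p\ne o$ and $p\in m_i$, the color is $i$.
- (b) If they meet in $o$, both are in $M$; use the color given by $\chi$.
- (c) If they are parallel and both in $H_j$, the color is $j$.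
- (d) If they are parallel and are $m_j$ and $x\in H_j$, the color is $\beta_j(x)$.

Two different lines either meet in one point or are parallel, so every pair is colored exactly once.

*Check for $q=4$.* Color $i$ has three cliques $K_5$ glued at $m_i$ and a triangle on $H_i$, which is $30+3=33$ edges. Over five colors this is $165$. There are $10$ edges of kind (b) and $5\cdot3=15$ of kind (d), and indeed $165+10+15=190=\binom{20}2$.

## Every monochromatic cycle is confined

We now make the confinement precise. The argument about glued cliques is needed twice, so we state it separately.

**Lemma 3.** Let the edge set of a graph be split among subgraphs $P_1,\dots,P_k$, and let $v$ be a vertex such that $V(P_s)\cap V(P_t)\subseteq\{v\}$ whenever $s\ne t$. Then all edges of any cycle with at least 3 vertices lie in the same $P_s$.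

**Proof.** Suppose a cycle uses edges of at least two of the subgraphs. Going once round the cycle, the subgraph that contains the current edge changes at least twice, and these changes happen at different vertices of the cycle. At such a vertex one cycle edge lies in $P_s$ and the next in $P_t$ with $s\ne t$, so the vertex is in $V(P_s)\cap V(P_t)$ and equals $v$. Two different vertices cannot both equal $v$. $\square$

**Lemma 4.** In the coloring above, every non-empty monochromatic cycle $C$ satisfies at least one of the following:

- **(A)** $V(C)\subseteq L_p$ for some point $p\ne o$;
- **(M)** $V(C)\subseteq M$ and $|V(C)|\le q-1$;
- **($\Gamma_j$)** for some $j$, either $V(C)\subseteq H_j$ ("H-type"), or $C$ is an edge $m_jx$ with $x\in H_j$ ("E-type").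

**Proof.**

**Step 1: cycles with one or two vertices.** This step disposes of the degenerate cycles. A single vertex is a line, and it contains a point $p\ne o$, so (A) holds. A single edge of kind (a) satisfies (A). One of kind (b) satisfies (M), since $2\le q-1$. One of kind (c) is H-type, and one of kind (d) is E-type.

**Step 2: the shape of one color.** From now on $C$ has at least 3 vertices and color $i$. Let $G_i$ be the graph of color $i$; this step describes it. Let $p\in m_i\setminus\{o\}$. The line of direction $i$ through $p$ is $m_i$. For $j\ne i$, the line of direction $j$ through $p$ is not $m_j$, since $m_i\cap m_j=\{o\}$. So $L_p$ consists of $m_i$ and one element of each $H_j$ with $j\ne i$. Hence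
$$M\cap L_p=\{m_i\},\qquad L_p\cap H_i=\emptyset,\qquad L_p\cap L_{p'}=\{m_i\}\ \text{ for }p\ne p'\text{ on }m_i\setminus\{o\}. \tag{4}$$
The edges of kind (a) in $G_i$ are exactly the edges of the cliques on the sets $L_p$, $p\in m_i\setminus\{o\}$. The edges of kind (c) in $G_i$ form the clique on $H_i$.

**Step 3: colors $i\in\{1,2\}$.** The purpose is to show that the edges inside $M$ do not link up with the cliques. No edge of kind (d) has color 1 or 2. So the edges of $G_i$ are split among the cliques on $L_p$ ($p\in m_i\setminus\{o\}$), the clique on $H_i$, and the edges of $\chi$-color $i$ on $M$. By (4) and $M\cap H_i=\emptyset$, any two of these parts share at most the vertex $m_i$. By Lemma 3, $C$ lies in one part. In the first case (A) holds, in the second ($\Gamma_i$), and in the third (M), where the bound $|V(C)|\le q-1$ is (3).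

**Step 4: colors $i\ge3$.** The purpose is to show that no edge of kind (d) lies on $C$. No edge of kind (b) has color $i\geq 3$. For each $j$ there is exactly one edge of kind (d) with color $i$ at $m_j$, namely $m_j\beta_j^{-1}(i)$.

Let $j\ne i$. By (4) the vertex $m_j$ is in none of the sets $L_p$ with $p\in m_i\setminus\{o\}$, and it is not in $H_i$. So its only edge in $G_i$ is $m_j\beta_j^{-1}(i)$. It has degree 1 in $G_i$ and is not on $C$.

Delete these degree-1 vertices $m_j$, $j\ne i$. The only remaining edge of kind (d) is $m_i\beta_i^{-1}(i)$. It joins $m_i$ to a vertex of $H_i$. It is the only remaining edge between the set $\bigcup_{p\in m_i\setminus\{o\}}L_p$ and the set $H_i$, which are disjoint by (4), and every remaining edge lies inside one of these sets or is this one. So it is a bridge and not on $C$.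

Hence $C$ uses only edges of the cliques on the sets $L_p$ and on $H_i$. By (4) any two of these share at most the vertex $m_i$. By Lemma 3, $C$ lies in one of them, and (A) or ($\Gamma_i$) holds. $\square$

Lemma 4 is all we need to know about the coloring. What remains is a counting problem in the affine plane.

## Counting pairs in every direction rules out $q+1$ cycles

**Lemma 5.** $V$ cannot be covered by $q+1$ monochromatic cycles.

**Proof.** Suppose it can.

**Step 1: set up the count.** This step translates the cover into points and a few exceptional cycles. Discard empty cycles and assign to each remaining cycle one of its types from Lemma 4. For each cycle of type (A) choose a point $p\neq o$ with $V(C)\subseteq L_p$. Let $A$ be the set of chosen points, and $a=|A|$. Let $f$ be the number of (M)-cycles, $g_j$ the number of ($\Gamma_j$)-cycles, and $g=\sum_jg_j$. Then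
$$a+g+f\le q+1. \tag{5}$$
Call a line *hit* if it contains a point of $A$. Cycles of type (A) cover only hit lines. (M)-cycles cover only lines in $M$. A ($\Gamma_k$)-cycle covers lines of $H_k$, and if it is E-type also $m_k$. So:

- an unhit $x\in H_j$ lies in a ($\Gamma_j$)-cycle;
- an unhit $m_j$ lies in an (M)-cycle or in an E-type ($\Gamma_j$)-cycle.

Let $a_j=|A\cap m_j|$, let $N_j$ be as in (2), and let $J_0=\{j:g_j=0\}$.

**Step 2: $J_0\ne\emptyset$.** The purpose is to exclude the cover by parallel classes. Suppose every $g_j\ge1$. Then $g\ge q+1$, and (5) forces $g_j=1$ for all $j$ and $a=f=0$. No line is hit, so all of $\{m_j\}\cup H_j$ lies in the single ($\Gamma_j$)-cycle. But an H-type cycle misses $m_j$, and an E-type cycle covers only one of the $q-1\ge3$ vertices of $H_j$. Contradiction.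

**Step 3: $A$ has at least $q-1$ points.** The purpose is to leave only three possible sizes of $A$. Let $j\in J_0$. Then all $q-1$ lines of $H_j$ are hit. The points of $A$ on $m_j$ lie on none of them, and each of the $a-a_j$ other points lies on exactly one of them. Hence
$$a-a_j\ge q-1\qquad(j\in J_0). \tag{6}$$
As $J_0\ne\emptyset$, we can write $a=q-1+b$ with $b\ge0$. By (5), $g+f\le2-b$, so $b\in\{0,1,2\}$.

**Step 4: $b=2$ is impossible.** Here there are only points, and the warm-up argument applies. We have $a=q+1$ and $g=f=0$, so all lines are hit. In each direction the $q+1$ points lie on $q$ lines, at least one on each, so exactly one line contains two points of $A$ and $N_j=1$. By (2), $\binom{q+1}2=q+1$, so $q=2$. Contradiction.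

**Step 5: $b=1$ is impossible.** Here one exceptional cycle is allowed, and this case contains cover 2 of our list. We have $a=q$ and $g+f\le1$.

*Case $g=0$.* Every $j$ is in $J_0$, and (6) gives $a_j\le1$. If $a_j=1$, the other $q-1$ points lie one on each line of $H_j$, and $m_j$ contains one point, so $N_j=0$. If $a_j=0$, then $q$ points hit all $q-1$ lines of $H_j$, so exactly one of these lines contains two of them, and $N_j=1$. By (2), $\binom q2\le q+1$, that is, $q^2-3q-2\le0$. This is false for $q\ge4$: the left side is $q(q-3)-2\geq 2$.

*Case $g=1$, $f=0$.* Let $g_{j_0}=1$. For $j\ne j_0$ there are no (M)-cycles and no ($\Gamma_j$)-cycles, so all $q$ lines of direction $j$, including $m_j$, are hit. They are hit by $q$ points, so each contains exactly one, and $N_j=0$. By (2), $N_{j_0}=\binom q2$. So any two points of $A$ lie on a common line of direction $j_0$. As each point lies on only one line of that direction, all of $A$ lies on one line $\ell$ of direction $j_0$, and $A=\ell$ because $|\ell|=q$. Since $o\notin A$, we have $\ell\ne m_{j_0}$, so $\ell\in H_{j_0}$. The line $m_{j_0}$ and the $q-2\ge2$ lines of $H_{j_0}\setminus\{\ell\}$ are parallel to $\ell$ and different from it, so they are unhit. As $f=0$, they must all lie in the single ($\Gamma_{j_0}$)-cycle. An H-type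 cycle misses $m_{j_0}$, and an E-type cycle contains only one element of $H_{j_0}$. Contradiction.

**Step 6: $b=0$ is impossible.** Here two exceptional cycles are allowed, and this case contains cover 3. We have $a=q-1$ and $g+f\le2$. For $j\in J_0$, (6) gives $a_j=0$. So the $q-1$ points lie one on each line of $H_j$, and $N_j=0$. Moreover $m_j$ is unhit and $g_j=0$, so $m_j$ lies in an (M)-cycle. As $J_0\ne\emptyset$, we get $f\ge1$, and hence $g\le1$.

*Case $g=0$.* Every $j$ is in $J_0$, so all $N_j=0$. But $\sum_jN_j=\binom{q-1}2>0$ by (2). Contradiction.

*Case $g=1$.* Then $f=1$. Let $g_{j_0}=1$. Every $j\ne j_0$ is in $J_0$, so the $q$ vertices $m_j$ with $j\ne j_0$ all lie in the single (M)-cycle. That cycle has at most $q-1$ vertices. Contradiction.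

All values of $b$ are excluded. $\square$

## Covering the same coloring with $q+2$ cycles, and fractionally with weight $q+1$

To finish Theorem 1 we show that one more cycle is enough.

**Lemma 6.** In the coloring above, $V$ can be covered by $q+2=r+1$ monochromatic cycles.

**Proof.** We follow cover 3 with $j=1$ and pay one extra cycle inside $M$. For each of the $q-1$ points $p\in m_1\setminus\{o\}$, the set $L_p$ is a monochromatic clique on $q+1$ vertices, and we take a Hamiltonian cycle of it. Each line of $H_j$ with $j\ne1$ meets $m_1$ in one point, which is not $o$. So these $q-1$ cycles cover $m_1$ and $\bigcup_{j\ne1}H_j$. One cycle covers the monochromatic clique $H_1$, of size $q-1\ge3$. The vertices left are $m_2$ and $m_3,\dots,m_{q+1}$. For $q\ge5$ the latter form a clique of color 2, and for $q=4$ they form the color-2 triangle $m_3m_4m_5$. So one cycle covers $m_3,\dots,m_{q+1}$, and the single vertex $m_2$ is one more. The total is $(q-1)+1+1+1=q+2$. $\square$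

**Proof of Theorem 1.** The coloring uses $r=q+1$ colors on $q^2+q$ vertices. By Lemma 5, $r$ monochromatic cycles do not cover, and by Lemma 6, $r+1$ do. Affine planes exist for every prime power order, and the prime powers $q=4,5,7,8,9,11,13,16,\dots$ give $r=5,6,8,9,10,12,14,17,\dots$. For $q=4$ this is a 5-edge-colored $K_{20}$ that cannot be covered by 5 monochromatic cycles. $\blacksquare$

Theorem 2 promises that this coloring has a fractional cover of total weight at most $q+1$, and here we can write one down. For each of the $q^2-1$ points $p\ne o$, put weight $\frac1{q-1}$ on one Hamiltonian cycle of the monochromatic clique $L_p$. A line of $H_j$ contains $q$ points different from $o$ and receives $\frac q{q-1}\ge1$. A line $m_j$ contains $q-1$ points different from $o$ and receives exactly $1$. The total weight is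
$$\frac{q^2-1}{q-1}=q+1=r .$$
So weight $r$ is enough when the points may be used in fractions, while $r$ whole cycles are not enough.
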